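\title{A giant component for random complex plane curves}

\begin{abstract}
Let $Z(P)\subset\mathbb{CP}^2$ be the zero set of a random homogeneous polynomial of degree $d$ in the Fubini--Study ensemble. Let $U$ be a closed ball and let $V,W$ be nonempty open subsets of the sphere $\partial U$. It was conjectured that, with probability bounded below uniformly in $d$, some connected component of $Z(P)\cap U$ meets both $V$ and $W$. We prove this conjecture, and show that the probability of failure lies between $e^{-Cd^3}$ and $e^{-cd^3}$. The main step is a giant component theorem: in any connected open set, with probability at least $1-e^{-cd^3}$, one irreducible component of the curve carries all but a small fraction of the area. The proof is a quantitative dimension count. If the curve splits into two large parts, the polynomial factors locally into two holomorphic functions of controlled growth, and such products depend on too few parameters.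
\end{abstract}

\section{The crossing problem and the results}\label{sec:intro}

Let $d\ge1$ and consider the random homogeneous polynomial
\begin{equation}\label{eq:kostlan}
P=\sum_{|\alpha|=d}a_\alpha\sqrt{\frac{d!}{\alpha!}}\;Z^\alpha,\qquad Z=(Z_0,Z_1,Z_2)\in\mathbb C^3,
\end{equation}
where the $a_\alpha$ are independent standard complex Gaussian variables, with density $\pi^{-1}e^{-|a|^2}$ on $\mathbb C$. This is the complex Kostlan, or Fubini--Study, ensemble. The weights are chosen so that $\mathbb E[P(Z)\overline{P(Z')}]=\langle Z,Z'\rangle^d$, by the multinomial theorem, while $\mathbb E[P(Z)P(Z')]=0$. These two quantities determine the law of a centered Gaussian field, so the law of $P$ is invariant under the unitary group $U(3)$. The zero set $Z(P)\subset\mathbb{CP}^2$ is thus a random curve of degree $d$ with no preferred point or direction. It is almost surely smooth.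

A smooth plane curve is connected: if $P$ had two factors, they would have a common zero by B\'ezout's theorem, and the curve would be singular there. But a path in $Z(P)$ between two points of a region $U$ may have to leave $U$. The crossing problem asks whether the curve is connected across a fixed region without such detours. Fix, independently of $d$, a closed ball $U\subset\mathbb{CP}^2$ for the Fubini--Study distance $\arccos\bigl(|\langle Z,Z'\rangle|/|Z||Z'|\bigr)$, whose boundary is a $3$-sphere, and two nonempty open sets $V,W\subset\partial U$ with disjoint closures. The following conjecture comes from~\cite{talk}.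

\begin{quote}
There exists $c>0$, depending on $U,V,W$ but not on $d$, such that for $d$ large enough, with probability greater than $c$, some connected component of $Z(P)\cap U$ meets both $V$ and $W$.
\end{quote}

The analogous statement for real random nodal lines has been proved in $\mathbb R^2$ by Beffara--Gayet and in $\mathbb{RP}^2$ by Belyaev--Muirhead--Wigman.

The case $d=1$ shows what the event looks like. In an affine chart centered at the center of $U$, the ball $U$ is a Euclidean ball and $Z(P)$ is a complex line, so $Z(P)\cap U$ is convex, and the event is that the line meets both $V$ and $W$. Its probability lies strictly between $0$ and $1$. The lines that miss $U$ form a nonempty open set. In the other direction, let $\Lambda_0$ be the line through $v\in V$ and $w\in W$, and let $N$ be a small Euclidean ball around $v$ with $N\cap\partial U\subset V$. The real line through $v$ and $w$ enters $U$ at $v$, so $\Lambda_0\cap N$ has points in the interior of $U$ and points outside $U$. The same holds for every line $\Lambda$ close to $\Lambda_0$, and then the convex set $\Lambda\cap N$ meets $\partial U$ in $V$. The same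 argument works at $w$.

For large $d$ the curve has area $d$, in the normalization in which a line has area $1$, and one expects from unitary invariance that this area spreads evenly, so that the curve passes close to $V$ and to $W$. The question is how the area inside $U$ is shared among the components. It may be shared among many of them: a union of $d$ parallel lines has up to $d$ components in $U$. In the real plane there is also a topological obstruction to crossing, since a path from the top to the bottom of a rectangle on which the function is positive blocks every nodal line from left to right. A complex curve has real codimension two and there is no such blocking. This suggests that crossing should be easier in the complex case, and indeed its probability tends to $1$.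

We call $U$ a \emph{strictly convex body} if it is a compact convex set with nonempty interior in an affine chart $\mathbb{CP}^2\setminus\text{line}\cong\mathbb C^2$, and $\partial U$ contains no nondegenerate segment. A ball as in the conjecture is a strictly convex body. Indeed, a ball of radius at least $\pi/2$ is all of $\mathbb{CP}^2$ and has empty boundary. The distance from $[1:0:0]$ to $[1:z_1:z_2]$ is $\arctan|z|$, so after a unitary change of coordinates a ball of radius less than $\pi/2$ is $\{|z|\le R\}$ for some $R>0$.

\begin{theorem}\label{thm:crossing}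
Let $U$ be a strictly convex body and let $V_1,\dots,V_n\subset\partial U$ be nonempty open sets. There are $c,d_0>0$ such that for $d\ge d_0$
\[
\mathbb P\bigl(\text{one connected component of }Z(P)\cap U\text{ meets all of }V_1,\dots,V_n\bigr)\ge1-e^{-cd^3}.
\]
The rate is sharp: there is $C$, depending on $U$, such that for all $d\ge1$ and all $V,W\subset\partial U$,
\[
\mathbb P\bigl(\text{no connected component of }Z(P)\cap U\text{ meets }V\text{ and }W\bigr)\ge e^{-Cd^3}.
\]
\end{theorem}

With $n=2$, the conjecture holds with any constant less than $1$, and for $d$ large the crossing probability lies between $1-e^{-cd^3}$ and $1-e^{-Cd^3}$, with $c,C>0$ depending only on $U,V,W$. The disjointness of $\overline V$ and $\overline W$ is not needed.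

Theorem~\ref{thm:crossing} follows from a statement about the interior. Let $\omega$ be the Fubini--Study form, normalized by $\int_{\mathbb{CP}^2}\omega^2=1$. For a complex curve $X$ and a compact set $K$, the number $\int_K[X]\wedge\omega$ is the area of $X\cap K$, and $[\operatorname{div}P]$ denotes the curve $Z(P)$ counted with multiplicities, of total area $d$. These notions are recalled in Section~\ref{sec:background}.

\begin{theorem}[Giant component]\label{thm:giant}
Let $O\subset\mathbb{CP}^2$ be open and connected, let $K\subset O$ be compact and let $\varepsilon>0$. There are $c,d_0>0$ such that for $d\ge d_0$, with probability at least $1-e^{-cd^3}$, there is an irreducible component $X$ of $Z(P)\cap O$, with multiplicity $m$ in $\operatorname{div}P$ (or $X=\emptyset$ if $Z(P)\cap O=\emptyset$), such that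
\[
\frac1d\int_K\bigl([\operatorname{div}P]-m[X]\bigr)\wedge\omega<\varepsilon .
\]
\end{theorem}

When $Z(P)$ is smooth, the irreducible components of $Z(P)\cap O$ are its connected components, and $m=1$; the proof does not use smoothness. The theorem allows other components, but inside $K$ they share an area less than $\varepsilon d$.

Section~\ref{sec:idea} explains the idea and works out a model case. After the background in Section~\ref{sec:background}, Section~\ref{sec:potential} shows that the curve is evenly distributed with overwhelming probability, and Section~\ref{sec:factor} contains the main probabilistic estimate, on local factorizations. Section~\ref{sec:splitting} is deterministic: it turns a splitting of the curve into such a factorization. Theorem~\ref{thm:giant} is proved in Section~\ref{sec:giant}, and Theorem~\ref{thm:crossing} in Section~\ref{sec:boundary}.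

\section{The idea: counting coefficients}\label{sec:idea}

\subsection*{Global factorizations}
The space of homogeneous polynomials of degree $d$ in three variables has dimension $N_d=\frac{(d+1)(d+2)}2$. Let $1\le k\le d-1$. The map $(f,g)\mapsto fg$, on pairs of degrees $k$ and $d-k$, is unchanged under $(f,g)\mapsto(cf,c^{-1}g)$, so its image has codimension at least
\[
N_d-(N_k+N_{d-k}-1)=k(d-k).
\]
For $d=2$ and $k=1$ this is $6-5=1$: a conic is a pair of lines only when its discriminant vanishes. For polynomials on $\mathbb{CP}^1$ the same count gives $(d+1)-\bigl((k+1)+(d-k+1)-1\bigr)=0$. There every polynomial factors, the zero set consists of points, and no giant component exists when the zeros are simple. The defect comes from the quadratic growth of $N_d$.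

\subsection*{Local factorizations}
Suppose now that the irreducible components of $Z(P)\cap O$ are divided into two groups $D$ and $D'$, each carrying a definite fraction of the area. On a small ball, the polynomial $p(z)=P(1,z_1,z_2)$ is then a product $fg$, where $f$ vanishes on $D$ and $g$ on $D'$. The factors are holomorphic functions, not polynomials, so they have no degree and live in spaces of infinite dimension. The substitute for the degree is the rate of growth. Along a sequence $d\to\infty$, the normalized curve $\frac1d[\operatorname{div}P]$ tends to $\omega$, so $\frac1d[D]$ and $\frac1d[D']$ tend to currents $T$ and $\omega-T$. At a typical point, choose coordinates in which $\omega$ has the potential $\frac12|z|^2$ to leading order and $T$ is diagonal, with eigenvalues $a,b\in[0,1]$. Put $a'=1-a$ and $b'=1-b$. Then, roughly,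
\[
|p|\lesssim e^{\frac d2|z|^2},\qquad|f|\lesssim e^{\frac d2(a|z_1|^2+b|z_2|^2)},\qquad|g|\lesssim e^{\frac d2(a'|z_1|^2+b'|z_2|^2)}
\]
on a small bidisc $\{|z_1|,|z_2|\le r\}$. Put $\sigma=dr^2$. The function $s\mapsto s^ie^{-ads^2/2}$ is maximal at $s^2=i/(ad)$, so, relative to the growth allowed for $f$, the monomial $z_1^i$ is concentrated outside the disc of radius $r$ when $i>a\sigma$. Up to an exponentially small error, $f$ is therefore described by its Taylor coefficients with $i\le a\sigma$ and $j\le b\sigma$, about $ab\,\sigma^2$ numbers. Likewise $g$ is described by $a'b'\sigma^2$ numbers, while $p$ has $\sigma^2$ independent coefficients that are visible on the bidisc. The defect is $\theta\sigma^2$, where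
\begin{equation}\label{eq:theta}
\theta=1-ab-a'b'=ab'+a'b=a(1-b)+b(1-a);
\end{equation}
see Figure~\ref{fig:square}. In terms of currents: with $dA_j$ the area element of the $z_j$-plane, $\omega\approx\frac1\pi(dA_1+dA_2)$ and $T\approx\frac1\pi(a\,dA_1+b\,dA_2)$, so the three counts are $\frac{d^2}2\int\omega^2$, $\frac{d^2}2\int T^2$, $\frac{d^2}2\int(\omega-T)^2$ over the bidisc, and the defect is $d^2\int T\wedge(\omega-T)$. For the global factorization, $T=\frac kd\omega$ and this integral over $\mathbb{CP}^2$ is again $k(d-k)$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=3.6]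
\fill[gray!30] (0,0) rectangle (0.65,0.3);
\fill[gray!30] (0.65,0.3) rectangle (1,1);
\draw (0,0) rectangle (1,1);
\draw[dashed] (0.65,0)--(0.65,1);
\draw[dashed] (0,0.3)--(1,0.3);
\node at (0.325,0.15) {$ab$};
\node at (0.825,0.65) {$a'b'$};
\node at (0.325,0.65) {$ab'$};
\node at (0.825,0.15) {$a'b$};
\node[below] at (0.65,0) {$a$};
\node[below] at (1,0) {$1$};
\node[left] at (0,0.3) {$b$};
\node[left] at (0,1) {$1$};
\node[below left] at (0,0) {$0$};
\end{tikzpicture}
\caption{The unit square stands for the exponents $(i,j)$, rescaled by $dr^2$, of the coefficients of $p$ that are visible on a bidisc of radius $r$. If $p=fg$ with growth rates $(a,b)$ for $f$ and $(a',b')=(1-a,1-b)$ for $g$, the free coefficients of $f$ and $g$ fill rectangles of areas $ab$ and $a'b'$ (shaded). The unshaded area $\theta=ab'+a'b$ is the defect; it vanishes only for $(a,b)=(0,0)$ and $(a,b)=(1,1)$.}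
\label{fig:square}
\end{figure}

A defect of order $d^2$ in the number of parameters, at a precision $e^{-\lambda d}$, costs a probability $e^{-cd^3}$. Two elementary facts make this precise. First, since the Gaussian density is at most $1/\pi$, a standard complex Gaussian $a$ satisfies
\begin{equation}\label{eq:smallball}
\mathbb P(|a-c|\le t)\le t^2\qquad\text{for all }c\in\mathbb C,\ t\ge0 .
\end{equation}
The second is the following covering bound.

\begin{lemma}\label{lem:cover}
In a real normed space of dimension $n$, a closed ball of radius $\rho$ is covered by at most $(1+2\rho/\rho')^n$ closed balls of radius $\rho'$ whose centers lie in it.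
\end{lemma}

\begin{proof}
Take a maximal set of points of the ball with mutual distances greater than $\rho'$. By maximality, the balls of radius $\rho'$ around these points cover. The balls of radius $\rho'/2$ around them are disjoint and lie in a ball of radius $\rho+\rho'/2$; compare volumes.
\end{proof}

\begin{example}[The case $a=1$, $b=0$]\label{ex:rankone}
Here $f$ is essentially a function of $z_1$ and $g$ a function of $z_2$. For $i,j$ small compared with $d$, the weight of $z_1^iz_2^j$ in $p$ is close to the product $(d^i/i!)^{1/2}(d^j/j!)^{1/2}$, so the factorization says that the matrix of Gaussian coefficients is close to a matrix of rank one. Consider then independent standard complex Gaussians $(a_{ij})_{0\le i,j<n}$, numbers $L\ge1$ and $0<t\le1$, and the event $F$ that $|a_{ij}-x_iy_j|\le t$ for all $i,j$, for some $x,y\in\mathbb C^n$ with $|x_i|,|y_j|\le L$. By Lemma~\ref{lem:cover}, the disc of radius $L$ is covered by at most $(3L^2/t)^2$ discs of radius $t/L$ centered in it. On $F$, replace each $x_i$ and $y_j$ by a center $x_i',y_j'$ at distance at most $t/L$. Then $|x_iy_j-x'_iy'_j|\le|x_i-x_i'||y_j|+|x_i'||y_j-y_j'|\le2t$,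 so $|a_{ij}-x'_iy'_j|\le3t$ for all $i,j$. There are at most $(3L^2/t)^{4n}$ choices of $(x',y')$, and by \eqref{eq:smallball} each has probability at most $(3t)^{2n^2}$. Hence
\[
\mathbb P(F)\le(3L^2/t)^{4n}(3t)^{2n^2}.
\]
The exponent of $t$ is $2(n^2-2n)$, twice the excess of coefficients over parameters. For fixed $\lambda,\tau>0$ and $n=\lceil\sigma\rceil$, $t=e^{-\lambda\sigma}$, $L=e^{\tau\sigma}$, we get $\log\mathbb P(F)\le-2\lambda\sigma^3+O(\sigma^2)$ as $\sigma\to\infty$.
\end{example}

In general the number of parameters is of the same order $\sigma^2$ as the number of coefficients, so the size of the covering is $e^{O(\sigma^3)}$ and the constants have to be compared. This is done in Section~\ref{sec:factor}.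

\section{Currents, potentials and divisors}\label{sec:background}

\subsection*{Events}
We discard the null event $P\equiv0$ and regard an event as a set of nonzero homogeneous polynomials of degree $d$. To avoid questions of measurability, $\mathbb P(E)\le x$ means that $E$ is contained in a Borel set of probability at most $x$, and $\mathbb P(E)\ge x$ means that $E$ contains a Borel set of probability at least $x$. Union bounds hold with this convention, and it agrees with the usual meaning when $E$ is measurable.

\subsection*{Charts}
A \emph{unitary chart} is the composition of a unitary map of $\mathbb{CP}^2$ with $[1:z_1:z_2]\mapsto z=(z_1,z_2)$; its \emph{center} is the point sent to $0$. By invariance, in every unitary chart the polynomial $p$ representing $P$ has the form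
\begin{equation}\label{eq:chart}
p=\sum_{i+j\le d}a_{ij}\sqrt{\frac{d!}{i!\,j!\,(d-i-j)!}}\;z_1^iz_2^j
\end{equation}
with independent standard complex Gaussians $a_{ij}$. We put $dd^c=\frac i\pi\partial\bar\partial$ and $\varphi=\frac12\log(1+|z|^2)$. The Fubini--Study form is $\omega=dd^c\varphi$ in every unitary chart, and $\int_{\mathbb{CP}^2}\omega^2=1$. The space $L^1(\mathbb{CP}^2)$ is taken with respect to $\omega^2$. The \emph{normalized potential} of $P$ is the function on $\mathbb{CP}^2$
\[
\psi_P([Z])=\frac1d\log\frac{|P(Z)|}{|Z|^d},\qquad\text{so that}\qquad\psi_P=\frac1d\log|p|-\varphi\ \text{ in a unitary chart.}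
\]

\subsection*{Positive currents}
A $(1,1)$-current on an open subset of $\mathbb C^2$ is a form $T=i\sum T_{jk}\,dz_j\wedge d\bar z_k$ with distribution coefficients. It is \emph{positive} if $\sum T_{jk}\xi_j\bar\xi_k$ is a positive measure for every $\xi\in\mathbb C^2$, and \emph{closed} if $dT=0$. We write $S\le T$ if $T-S$ is positive. These notions do not depend on the holomorphic coordinates. The coefficients of a positive current are measures, and taking $\xi=(1,e^{it})$ shows that $|T_{12}|\le\frac12(T_{11}+T_{22})$; so every coefficient is dominated by the trace $T_{11}+T_{22}$. On $\mathbb{CP}^2$ the positive measure $T\wedge\omega$ is locally comparable to the trace, and we call it the \emph{mass} of $T$. Convergence of currents is always weak convergence, that is, convergence of the coefficients as distributions. If positive currents $T_k$ converge to $T$ on an open set $O$, then $T$ is positive, the measures $T_k\wedge\omega$ converge weakly to $T\wedge\omega$, and for $K\subset O$ compact and $G\subset O$ open,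
\begin{equation}\label{eq:semi}
\limsup_k\int_KT_k\wedge\omega\le\int_KT\wedge\omega,\qquad\liminf_k\int_GT_k\wedge\omega\ge\int_GT\wedge\omega .
\end{equation}

\subsection*{Plurisubharmonic functions}
A function $u$ with values in $[-\infty,\infty)$ on a connected open subset of $\mathbb C^2$ is \emph{plurisubharmonic} (psh) if it is upper semicontinuous, not identically $-\infty$, and subharmonic or identically $-\infty$ on each complex disc. Such a function is locally integrable, is at most its mean over any ball centered at the point, and has $dd^cu\ge0$. Conversely, a distribution $u$ with $dd^cu\ge0$ is represented by a unique psh function; in particular a continuous function with $dd^cu\ge0$ is psh. On a ball, every positive closed $(1,1)$-current is $dd^cu$ for some psh $u$, called a \emph{potential}, and a real distribution with $dd^cu=0$ is the real part of a holomorphic function. We use two compactness facts \cite[Theorem~4.1.9]{Hormander}.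
\begin{itemize}
\item[(H1)] A sequence of psh functions on a connected open set that is locally uniformly bounded above either tends to $-\infty$ locally uniformly, or has a subsequence converging in $L^1_{\mathrm{loc}}$ to a psh function. In particular, a sequence bounded in $L^1$, which is locally bounded above by the mean value inequality, has a subsequence converging in $L^1_{\mathrm{loc}}$ to a psh function.
\item[(H2)] (Hartogs' lemma) If $u_k\to u$ in $L^1_{\mathrm{loc}}$, all psh, $F$ is compact and $v$ is continuous on $F$, then $\limsup_k\sup_F(u_k-v)\le\sup_F(u-v)$.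
\end{itemize}
A function $\psi$ on $\mathbb{CP}^2$ is \emph{$\omega$-psh} if $\psi+\varphi$ is psh in each of the three charts $\{Z_l\ne0\}$; for instance $\psi_P$ is $\omega$-psh. Both facts hold for $\omega$-psh functions on $\mathbb{CP}^2$. To see this, note that the compact sets $F_l=\{|Z_l|=\max_m|Z_m|\}\subset\{Z_l\ne0\}$ cover $\mathbb{CP}^2$. For (H2), apply the statement to $F\cap F_l$ in the $l$-th chart. For (H1), let $\psi_k$ be bounded above and not tend uniformly to $-\infty$. Pass to a subsequence with $\sup\psi_k$ bounded below, and then to one for which, in each chart, one of the two alternatives holds. The charts intersect pairwise, and on a small closed ball a sequence cannot both converge in $L^1$ and tend uniformly to $-\infty$, so the alternative is the same in all charts. It is not the first one, since the $F_l$ cover. Hence the subsequence converges in $L^1(\mathbb{CP}^2)$, and the three limits agree on overlaps by uniqueness of psh representatives.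

\subsection*{Divisors}
Let $O\subset\mathbb{CP}^2$ be open and let $Y\subset O$ be a complex curve, that is, a closed subset that is locally the zero set of a holomorphic function not identically zero. The \emph{irreducible components} of $Y$ are the closures in $O$ of the connected components of its regular part. They are connected and form a countable, locally finite family. Through each point $q\in Y$ passes a nonconstant holomorphic disc $\gamma:\mathbb D\to Y$ with $\gamma(0)=q$, the parametrization of a local branch. An \emph{effective divisor} on $O$ is a locally finite sum $D=\sum m_iX_i$ of irreducible curves with integers $m_i\ge0$, and $[D]=\sum m_i[X_i]$ is the positive closed $(1,1)$-current of integration over the regular parts. A holomorphic function $f\not\equiv0$ has a divisor $\operatorname{div}f$, given by the components of its zero set and the orders of vanishing, and the Lelong--Poincar\'e formula reads $dd^c\log|f|=[\operatorname{div}f]$. If $\operatorname{div}f\le\operatorname{div}p$ coefficientwise, then $p/f$ is holomorphic. On a ball of $\mathbb C^2$, which is Stein and contractible, the second Cousin problem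 is solvable: every effective divisor is the divisor of a holomorphic function. Finally, the Lelong--Poincar\'e formula gives
\begin{equation}\label{eq:LP}
\frac1d[\operatorname{div}P]=\omega+dd^c\psi_P\quad\text{on }\mathbb{CP}^2 .
\end{equation}
Integrating against the closed form $\omega$ shows that $[\operatorname{div}P]\wedge\omega$ has total mass $d$. Moreover, for polynomials $P_k$ of any degrees $d_k$,
\begin{equation}\label{eq:equi}
\psi_{P_k}\to0\text{ in }L^1(\mathbb{CP}^2)\quad\Longrightarrow\quad\frac1{d_k}[\operatorname{div}P_k]\to\omega .
\end{equation}

\section{Concentration of the potential}\label{sec:potential}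

By \eqref{eq:equi}, the curve is evenly distributed as soon as $\psi_P$ is small in $L^1$. An upper bound on $\psi_P$ follows from Gaussian tails. No pointwise lower bound is possible, since $\psi_P=-\infty$ on the curve, but it is very unlikely that $\psi_P$ is negative on a whole ball. Compactness of the set of $\omega$-psh functions turns these two facts into an $L^1$ bound.

\begin{proposition}\label{prop:potential}
For every $\eta>0$ there is $c>0$ such that $\mathbb P\bigl(\|\psi_P\|_{L^1(\mathbb{CP}^2)}\ge\eta\bigr)\le e^{-cd^3}$ for $d$ large.
\end{proposition}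

\begin{proof}
\emph{Upper bound.} Let $\epsilon>0$. By the Cauchy--Schwarz inequality and the multinomial theorem, $|P(Z)|^2\le|Z|^{2d}\sum|a_\alpha|^2$. If $\sup\psi_P>\epsilon$, then $\sum|a_\alpha|^2>e^{2\epsilon d}$, so $|a_\alpha|^2>e^{2\epsilon d}/N_d$ for some $\alpha$. Since $\mathbb P(|a|^2>x)=e^{-x}$,
\begin{equation}\label{eq:up}
\mathbb P(\sup\psi_P>\epsilon)\le N_d\exp(-e^{2\epsilon d}/N_d)\le e^{-d^3}\quad\text{for $d$ large.}
\end{equation}

\emph{Lower bound on a ball.} Let $B$ be a closed ball of positive radius and $\epsilon>0$. Work in a unitary chart with the same center as $B$. Pick $s\in(0,1)$ with $\{|z_1|,|z_2|\le s\}\subset B$ and $\frac12\log(1+2s^2)\le\epsilon/2$. Suppose $\sup_B\psi_P<-\epsilon$. On the torus $|z_1|=|z_2|=s$ we have $|p|=e^{d(\psi_P+\varphi)}\le e^{-\epsilon d/2}$. The weights in \eqref{eq:chart} are at least $1$, so Cauchy's estimate gives $|a_{ij}|\le e^{-\epsilon d/2}s^{-i-j}$. Let $\gamma=\min\bigl(1,\epsilon/(4\log\frac1s)\bigr)$. For $i+j\le\gamma d$ we have $s^{-i-j}\le e^{\epsilon d/4}$, hence $|a_{ij}|\le e^{-\epsilon d/4}$. The number of such pairs is $N_{\lfloor\gamma d\rfloor}\ge\gamma^2d^2/2$,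 so by \eqref{eq:smallball} and independence
\begin{equation}\label{eq:low}
\mathbb P\bigl(\sup_B\psi_P<-\epsilon\bigr)\le\bigl(e^{-\epsilon d/2}\bigr)^{\gamma^2d^2/2}=e^{-\epsilon\gamma^2d^3/4}.
\end{equation}

\emph{From these bounds to $L^1$.} Let $(B_j)_{j\ge1}$ be closed balls whose interiors form a base of the topology. We claim that there is $k$ such that every $P$, of any degree, with
\begin{equation}\label{eq:two}
\sup\psi_P\le\tfrac1k\qquad\text{and}\qquad\sup_{B_j}\psi_P\ge-\tfrac1k\ \text{ for }j\le k
\end{equation}
satisfies $\|\psi_P\|_{L^1}<\eta$. Otherwise, for each $k$ there is $\psi_k=\psi_{P_k}$ satisfying \eqref{eq:two} with $\|\psi_k\|_{L^1}\ge\eta$. Since $\sup_{B_1}\psi_k\ge-1$, (H1) gives a subsequence converging in $L^1$ to an $\omega$-psh function $\psi$, and $\psi\le0$ almost everywhere. By (H2), $\sup_{B_j}\psi\ge\limsup_k\sup_{B_j}\psi_k\ge0$ for every $j$. Every point $x$ has arbitrarily small neighborhoods of the form $B_j$, so upper semicontinuity gives $\psi(x)\ge0$. Thus $\psi=0$ almost everywhere and $\|\psi_k\|_{L^1}\to0$ along the subsequence, a contradiction.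

With this $k$, the event $\|\psi_P\|_{L^1}\ge\eta$ is contained in the union of the event in \eqref{eq:up} and the $k$ events in \eqref{eq:low} for $B=B_1,\dots,B_k$, with $\epsilon=1/k$.
\end{proof}

We record the consequence that the curve visits every open set.

\begin{lemma}\label{lem:visit}
Let $G\subset\mathbb{CP}^2$ be open and $\mu<\int_G\omega^2$. There is $\eta>0$ such that every $P$, of any degree $d$, with $\|\psi_P\|_{L^1}<\eta$ satisfies $\frac1d\int_G[\operatorname{div}P]\wedge\omega>\mu$.
\end{lemma}

\begin{proof}
Otherwise there are $P_k$ of degrees $d_k$ with $\psi_{P_k}\to0$ in $L^1$ and $\frac1{d_k}\int_G[\operatorname{div}P_k]\wedge\omega\le\mu$. This contradicts \eqref{eq:equi} and the second inequality in \eqref{eq:semi}.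
\end{proof}

\section{Local factorizations are unlikely}\label{sec:factor}

Fix $a,b\in[0,1]$, put $a'=1-a$, $b'=1-b$, and assume that the number $\theta$ in \eqref{eq:theta} is positive; note that $\theta\le1$. Define
\[
\kappa=\delta=\frac\theta{20},\qquad\lambda=\frac{\kappa\delta}2,\qquad\tau=\frac{\lambda\theta}{16}.
\]
Their roles are as follows. We truncate the factors slightly beyond the expected degrees, with excess $\kappa$, on a bidisc shrunk by the factor $1-\delta$. Both changes reduce the defect $\theta$ by a small fraction, and together they make the truncation error exponentially small, with rate $\kappa\delta$. This rate limits the precision $\lambda$ of the covering. The gain in the final count is of order $\lambda\theta$, so the slack $\tau$ that we tolerate in the growth bounds has to be smaller than that.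

Let $\bar\Delta_r=\{|z_1|\le r,\ |z_2|\le r\}$. We call $r>0$ \emph{admissible} if $4r^2\le\tau$; then also $r^2\le\frac14$. Put $\sigma=dr^2$ and
\[
M_f=e^{\frac d2(a|z_1|^2+b|z_2|^2)},\qquad M_g=e^{\frac d2(a'|z_1|^2+b'|z_2|^2)},\qquad M=M_fM_g=e^{\frac d2|z|^2}.
\]

\begin{definition}\label{def:E}
Given a unitary chart and $a,b,r$ as above, $E_d$ is the event that $p=fg$ on a neighborhood of $\bar\Delta_r$, with $f,g$ holomorphic and $|f|\le M_fe^{\tau\sigma}$, $|g|\le M_ge^{\tau\sigma}$ on $\bar\Delta_r$.
\end{definition}

\begin{proposition}\label{prop:factor}
For every unitary chart and every admissible $r$ there is $c=c(a,b,r)>0$ such that $\mathbb P(E_d)\le e^{-cd^3}$ for $d$ large.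
\end{proposition}

\begin{proof}
The proof follows Example~\ref{ex:rankone}, after a reduction to finitely many parameters. Let $s_0=(1-\delta)r$, and suppose that $E_d$ occurs.

\emph{Step 1: truncation.} Let $I=\lceil(a+\kappa)\sigma\rceil$ and $J=\lceil(b+\kappa)\sigma\rceil$. Write $f=\sum_if_i(z_2)z_1^i$. For $|z_2|\le r$, Cauchy's estimate on the circle $|z_1|=r$ gives
\[
|f_i(z_2)|\le r^{-i}\,e^{\frac a2\sigma+\frac d2b|z_2|^2+\tau\sigma}.
\]
Let $R_1=\sum_{i\ge I}f_i(z_2)z_1^i$. Take $0<|z_1|=s\le s_0$ and put $x=s^2/r^2\le(1-\delta)^2$. We have $\sum_{i\ge I}(s/r)^i\le\delta^{-1}x^{I/2}\le\delta^{-1}x^{(a+\kappa)\sigma/2}$, and $\frac a2\sigma=\frac d2as^2+\frac a2\sigma(1-x)$. Therefore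
\[
|R_1|\le\delta^{-1}M_fe^{\tau\sigma}\exp\Bigl(\frac\sigma2\bigl[a(1-x+\log x)+\kappa\log x\bigr]\Bigr)\le\delta^{-1}M_fe^{(\tau-\kappa\delta)\sigma},
\]
because $1-x+\log x\le0$ and $\log x\le2\log(1-\delta)\le-2\delta$. For $z_1=0$ we have $R_1=0$, as $I\ge1$. Hence $|f-R_1|\le2\delta^{-1}M_fe^{\tau\sigma}$ for $|z_1|\le s_0$, $|z_2|\le r$. Now expand $f-R_1$ in powers of $z_2$, for fixed $|z_1|\le s_0$, and let $R_2$ be the sum of the terms of degree $j\ge J$. The computation above, with $b$ in place of $a$ and the extra factor $2\delta^{-1}$, gives $|R_2|\le2\delta^{-2}M_fe^{(\tau-\kappa\delta)\sigma}$ on $\bar\Delta_{s_0}$. The polynomial $f^\flat=f-R_1-R_2=\sum_{i<I,\,j<J}f_{ij}z_1^iz_2^j$ thus satisfies on $\bar\Delta_{s_0}$, since $\kappa\delta=2\lambda>0$,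
\[
|f-f^\flat|\le3\delta^{-2}M_fe^{(\tau-2\lambda)\sigma},\qquad|f^\flat|\le4\delta^{-2}M_fe^{\tau\sigma}.
\]
The same bounds, with $M_g$, hold for the truncation $g^\flat$ of $g$ at $I'=\lceil(a'+\kappa)\sigma\rceil$, $J'=\lceil(b'+\kappa)\sigma\rceil$. From $fg-f^\flat g^\flat=(f-f^\flat)g+f^\flat(g-g^\flat)$ and $\tau\le\lambda$ we obtain on $\bar\Delta_{s_0}$
\begin{equation}\label{eq:trunc}
|p-f^\flat g^\flat|\le(3\delta^{-2}+12\delta^{-4})Me^{(2\tau-2\lambda)\sigma}\le15\delta^{-4}Me^{-(\lambda-\tau)\sigma}.
\end{equation}

\emph{Step 2: covering.} The polynomials with exponents $i<I$, $j<J$ form a real vector space of dimension $2IJ$, which we norm by $\sup_{\bar\Delta_{s_0}}|h|/M_f$. The polynomial $f^\flat$ lies in the ball of radius $\rho=4\delta^{-2}e^{\tau\sigma}$. Apply Lemma~\ref{lem:cover} with $\rho'=e^{-\lambda\sigma}$, for which $1+2\rho/\rho'\le9\delta^{-2}e^{(\tau+\lambda)\sigma}$. This gives a deterministic set $\mathcal F$ of centers in this ball. The same construction with $I',J',M_g$ gives a set $\mathcal G$, and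
\begin{equation}\label{eq:card}
\#(\mathcal F\times\mathcal G)\le\bigl(9\delta^{-2}e^{(\tau+\lambda)\sigma}\bigr)^{2(IJ+I'J')}.
\end{equation}
Choose $\tilde f\in\mathcal F$ and $\tilde g\in\mathcal G$ within distance $\rho'$ of $f^\flat$ and $g^\flat$. Then $|f^\flat g^\flat-\tilde f\tilde g|\le|f^\flat-\tilde f||g^\flat|+|\tilde f||g^\flat-\tilde g|\le2\rho\rho'M=8\delta^{-2}Me^{-(\lambda-\tau)\sigma}$. With \eqref{eq:trunc}, we see that on $E_d$ there is $(\tilde f,\tilde g)\in\mathcal F\times\mathcal G$ with
\begin{equation}\label{eq:close}
|p-\tilde f\tilde g|\le23\delta^{-4}Me^{-(\lambda-\tau)\sigma}\quad\text{on }\bar\Delta_{s_0}.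
\end{equation}

\emph{Step 3: the probability of being close to a given function.} Fix $h=\tilde f\tilde g$ and let $0\le i,j\le ds_0^2$; then $i+j\le2\sigma\le d/2$. Let $p_{ij},h_{ij}$ be the Taylor coefficients of $p$ and $h$. To lose nothing in Cauchy's estimate, we use for each $(i,j)$ the torus on which $|z_1^iz_2^j|/M$ is largest, namely $|z_1|=\sqrt{i/d}$, $|z_2|=\sqrt{j/d}$. It lies in $\bar\Delta_{s_0}$, and $M=e^{(i+j)/2}$ on it. If $i=0$ we set $z_1=0$ and use the estimate in $z_2$ alone, likewise if $j=0$, and we read $(ed/0)^0$ as $1$. Then \eqref{eq:close} implies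
\[
|p_{ij}-h_{ij}|\le23\delta^{-4}e^{-(\lambda-\tau)\sigma}\,(ed/i)^{i/2}(ed/j)^{j/2}.
\]
The weight of $a_{ij}$ in \eqref{eq:chart} has almost the size of the last two factors. The function $1-y-e^{-2y}$ is concave, vanishes at $0$ and is positive at $\frac12$, so $1-y\ge e^{-2y}$ on $[0,\frac12]$. Each of the $i+j$ factors of $d!/(d-i-j)!$ is at least $d-2\sigma=d(1-2r^2)$, so
\[
\frac{d!}{(d-i-j)!}\ge d^{\,i+j}(1-2r^2)^{i+j}\ge d^{\,i+j}e^{-4r^2(i+j)}\ge d^{\,i+j}e^{-8r^2\sigma}.
\]
For $i\ge1$, the trapezoid rule for the concave function $\log$ gives $\log i!-\frac12\log i\le\int_1^i\log y\,dy=i\log i-i+1$. Hence $i!\le e\sqrt d\,(i/e)^i$ for $0\le i\le d$, and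
\[
\sqrt{\frac{d!}{i!\,j!\,(d-i-j)!}}\ \ge\ e^{-4r^2\sigma}\,(e\sqrt d)^{-1}\,(ed/i)^{i/2}(ed/j)^{j/2}.
\]
This is where admissibility enters: $4r^2\le\tau$, so dividing the two estimates shows that \eqref{eq:close} forces
\[
|a_{ij}-c_{ij}|\le\rho_*:=23\delta^{-4}e\sqrt d\;e^{-(\lambda-2\tau)\sigma},
\]
where $c_{ij}$, the quotient of $h_{ij}$ by the weight, is deterministic. The number of pairs $(i,j)$ is at least $(ds_0^2)^2=(1-\delta)^4\sigma^2\ge(1-4\delta)\sigma^2$. Since $\lambda>2\tau$, we have $\rho_*<1$ for $d$ large, and then \eqref{eq:smallball} and independence show that \eqref{eq:close} has probability at most $\rho_*^{\,2(1-4\delta)\sigma^2}$.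

\emph{Step 4: union bound.} By \eqref{eq:card} and Step~3,
\begin{align*}
\log\mathbb P(E_d)\le{}&2(IJ+I'J')\bigl[(\lambda+\tau)\sigma+\log(9\delta^{-2})\bigr]\\
&-2(1-4\delta)\sigma^2\bigl[(\lambda-2\tau)\sigma-\log(23\delta^{-4}e\sqrt d)\bigr].
\end{align*}
As $d\to\infty$, since $a+b+a'+b'=2$,
\[
\frac{IJ+I'J'}{\sigma^2}\to(a+\kappa)(b+\kappa)+(a'+\kappa)(b'+\kappa)=1-\theta+2\kappa+2\kappa^2\le1-\theta+4\kappa .
\]
Hence
\[
\limsup_{d\to\infty}\frac{\log\mathbb P(E_d)}{2\sigma^3}\le(1-\theta+4\kappa)(\lambda+\tau)-(1-4\delta)(\lambda-2\tau).
\]
The coefficient of $\lambda$ is $-\theta+4\kappa+4\delta=-\frac35\theta$, and the coefficient of $\tau$ is $3-\theta+4\kappa-8\delta\le3$. As $3\tau=\frac3{16}\lambda\theta\le\frac15\lambda\theta$, the right-hand side is at most $-\frac25\lambda\theta<0$. Since $\sigma^3=r^6d^3$, the proposition follows.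
\end{proof}

\section{From a splitting of the curve to a factorization}\label{sec:splitting}

Throughout this section $O\subset\mathbb{CP}^2$ is open and connected, and $\mathcal N$ is the set of positive closed $(1,1)$-currents $S$ on $O$ with $\int_OS\wedge\omega\le1$. The coefficients of the elements of $\mathcal N$ are measures with locally uniformly bounded masses, and the defining conditions pass to weak limits by \eqref{eq:semi}. So $\mathcal N$ is compact for the weak topology, and it is metrizable, since it suffices to test against a countable dense family of test forms. If $D$ is an effective divisor on $O$ with $D\le\operatorname{div}P|_O$, then $\frac1d[D]\in\mathcal N$, because $[\operatorname{div}P]$ has total mass $d$.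

The goal is to show that if $\frac1d[D]$ is close to a current $T$ with $0\le T\le\omega$, other than $0$ and $\omega$, then an event $E_d$ occurs. Three things are needed: a point where the defect $\theta$ of $T$ is positive, a quadratic model for the potential of $T$ at that point, and local equations of $D$ whose growth follows this potential.

\subsection*{A point with positive defect}
Let $T\in\mathcal N$ with $T\le\omega$. In a chart, $0\le T_{jj}\le\omega_{jj}$, and the other coefficients are dominated by the trace, so all coefficients of $T$ are locally bounded measurable functions. For almost every $x$, $T(x)$ is then a Hermitian form with $0\le T(x)\le\omega(x)$, and its eigenvalues $a(x),b(x)$ with respect to $\omega(x)$ lie in $[0,1]$. Let $\theta(x)$ be given by \eqref{eq:theta}.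

\begin{lemma}\label{lem:defect}
Let $T\in\mathcal N$ with $T\le\omega$, $T\ne0$ and $T\ne\omega$. Then $\theta(x)>0$ on a set of positive measure.
\end{lemma}

\begin{proof}
If $\theta(x)=0$, then $a(1-b)=0$ and $b(1-a)=0$, so $(a,b)$ is $(0,0)$ or $(1,1)$. If this holds almost everywhere, then $T=1_E\,\omega$ for a measurable set $E$, and $0=dT=d(1_E)\wedge\omega$. In complex dimension $2$ the map $\alpha\mapsto\alpha\wedge\omega$ is a pointwise isomorphism from $1$-forms to $3$-forms: at a point where $\omega=e_1\wedge e_2+e_3\wedge e_4$ in a real basis of covectors, it sends $e_1,e_2$ to $e_1\wedge e_3\wedge e_4$, $e_2\wedge e_3\wedge e_4$ and $e_3,e_4$ to $e_1\wedge e_2\wedge e_3$, $e_1\wedge e_2\wedge e_4$. Its inverse depends smoothly on the point, so the map is injective on $1$-forms with distribution coefficients. Thus $d(1_E)=0$. Since $O$ is connected, $1_E$ is almost everywhere constant, and $T\in\{0,\omega\}$, a contradiction.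
\end{proof}

This is the only place where the connectedness of $O$ enters the analysis. The dimension matters as well: on $\mathbb{CP}^1$ the current $1_E\,\omega$ has top degree and is closed for every $E$.

\subsection*{The quadratic model}

\begin{lemma}\label{lem:model}
Let $T$ be as in Lemma~\ref{lem:defect}. There are a unitary chart centered at a point $x_0\in O$, a number $R>0$ such that the closed ball $\{|z|\le R\}$ lies in the image of $O$, numbers $a,b\in[0,1]$ with $\theta>0$, and a continuous potential $u_0$ of $T$ on $B(0,R)$ such that, as $z\to0$,
\begin{equation}\label{eq:model}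
u_0=\tfrac12(a|z_1|^2+b|z_2|^2)+o(|z|^2),\qquad\varphi-u_0=\tfrac12(a'|z_1|^2+b'|z_2|^2)+o(|z|^2).
\end{equation}
\end{lemma}

\begin{proof}
Cover $O$ by countably many coordinate balls contained in $O$, and let $u$ be a potential of $T$ on one of them. The derivatives $\partial_j\bar\partial_ku=\pi T_{jk}$ are locally bounded, hence so is $\Delta u=4\sum_j\partial_j\bar\partial_ju$. By interior elliptic regularity, $u\in W^{2,q}_{\mathrm{loc}}$ for all $q<\infty$, and by the Sobolev embedding $u$ is of class $C^1$. A function in $W^{1,q}_{\mathrm{loc}}$ on an open subset of $\mathbb R^4$ with $q>4$ is differentiable almost everywhere, and its derivative equals the weak derivative almost everywhere \cite[\S5.8]{Evans}. Applying this to $\nabla u$, we find that at almost every $x$ the gradient satisfies $\nabla u(x+y)=\nabla u(x)+Qy+o(|y|)$, where $Q$ is the value at $x$ of the weak Hessian, a symmetric matrix. Then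
\[
u(x+y)-u(x)=\int_0^1\nabla u(x+ty)\cdot y\,dt=\nabla u(x)\cdot y+\tfrac12Qy\cdot y+o(|y|^2).
\]
In complex notation, the linear and quadratic terms are $\operatorname{Re}q(y)+H(y)$, where $q$ is a holomorphic polynomial of degree at most $2$ and $H(y)=\sum\partial_j\bar\partial_ku(x)\,y_j\bar y_k$. The constant form $dd^cH$ is $T(x)$, for almost every $x$.

By Lemma~\ref{lem:defect} there is a point $x_0$ at which this expansion holds and $\theta(x_0)>0$; let $a=a(x_0)$, $b=b(x_0)$. The expansion keeps its shape under a holomorphic change of coordinates $y=\Phi(z)$ with $\Phi(0)=0$: up to $O(|z|^3)$, $q\circ\Phi$ is a holomorphic polynomial of degree at most $2$, and $H\circ\Phi$ is $H(\Phi'(0)z)$, which represents $T(x_0)$ in the new coordinates. Take for $z$ a unitary chart centered at $x_0$. There $\varphi=\frac12|z|^2+O(|z|^4)$, so $\omega(x_0)=dd^c\frac12|z|^2$. The unitary maps $(Z_0,Z')\mapsto(Z_0,AZ')$ with $A\in U(2)$ act on the chart by $z\mapsto Az$, so we may assume that the Hermitian part is diagonal, equal to $\frac12(a|z_1|^2+b|z_2|^2)$. Choose $R$ such that $\{|z|\le R\}$ lies in the domain of $u$, and let $u_0$ be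 $u$ minus the real part of the holomorphic polynomial, constant term included. The second expansion in \eqref{eq:model} follows from the first.
\end{proof}

\subsection*{Normalizing local equations}
The solution $F$ of the Cousin problem $\operatorname{div}F=D$ is determined only up to a factor $e^h$ with $h$ holomorphic, and comes with no bound. The next lemma shows that a good choice of $h$ bounds $\frac1d\log|Fe^{-h}|$ in $L^1$ in terms of the area of $D$ alone. Subtracting the Newtonian potential leaves a harmonic function, which need not be pluriharmonic. But its mixed second derivatives are controlled, and they determine all terms of its power series except those of the real part of a holomorphic function.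

\begin{lemma}\label{lem:normalize}
Let $c_1=\frac1{128e}$. Let $w_k$ be psh functions on $B(0,R)\subset\mathbb C^2$ such that the masses of the positive measures $\Delta w_k$ on $B(0,R)$ are bounded. Then there are holomorphic functions $h_k$ on $B(0,c_1R)$ such that $w_k-\operatorname{Re}h_k$ is bounded in $L^1(B(0,c_1R))$.
\end{lemma}

\begin{proof}
``Bounded'' means bounded uniformly in $k$. The measures $\partial_i\bar\partial_jw_k$ are dominated by the trace $\frac14\Delta w_k$, so their masses are bounded.

\emph{Splitting.} The fundamental solution of the Laplacian in $\mathbb R^4$ is $-\frac1{4\pi^2}|x|^{-2}$. Let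
\[
v_k(x)=-\frac1{4\pi^2}\int_{B(0,R/2)}|x-y|^{-2}\,\Delta w_k(dy).
\]
By Fubini's theorem, $\|v_k\|_{L^1(B(0,R/2))}$ is at most the mass of $\Delta w_k$ times $\frac1{4\pi^2}\int_{B(0,R)}|x|^{-2}dx$, so it is bounded. On $B(0,R/2)$ we have $\Delta v_k=\Delta w_k$, hence $w_k=v_k+H_k$ almost everywhere, with $H_k$ real and harmonic.

\emph{The mixed Hessian of $H_k$.} Put $\rho=R/4$. Let $\chi\ge0$ be a smooth radial function supported in $B(0,R/8)$ with $\int\chi=1$. The functions $\partial_i\bar\partial_jH_k$ are harmonic. For $|x|<\rho$, the function $\chi(x-\cdot)$ has compact support in $B(0,R/2)$, and the mean value property gives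
\[
\partial_i\bar\partial_jH_k(x)=\int\chi(x-y)\,(\partial_i\bar\partial_jw_k)(dy)-\int v_k(y)\,(\partial_i\bar\partial_j\chi)(x-y)\,dy .
\]
Both terms are bounded, so $|\partial_i\bar\partial_jH_k|\le C_0$ on $B(0,\rho)$, with $C_0$ independent of $k,i,j$.

\emph{Taylor coefficients of a bounded harmonic function.} Let $G$ be harmonic on $B(0,\rho)\subset\mathbb R^4$ with $|G|\le C$. Every real partial derivative of order $n$ satisfies $|D^\gamma G(0)|\le(4n/\rho)^nC$ \cite[Theorem~2.10]{GT}; for complex $G$, apply this to $\operatorname{Re}(e^{it}G)$ for all real $t$. Each of $\partial_j,\bar\partial_j$ is half the sum of two real derivatives with unimodular coefficients, so the same bound holds for $\partial^\alpha\bar\partial^\beta G(0)$ with $|\alpha|+|\beta|=n$. The multinomial coefficient $n!/(\alpha!\beta!)$ is at most $4^n$, and $n^n\le e^nn!$. So the coefficients $g_{\alpha\beta}=\partial^\alpha\bar\partial^\beta G(0)/(\alpha!\beta!)$ satisfy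
\begin{equation}\label{eq:taylor}
|g_{\alpha\beta}|\le C(16e/\rho)^{|\alpha|+|\beta|}.
\end{equation}
There are $\binom{n+3}3$ pairs with $|\alpha|+|\beta|=n$, so $\sum g_{\alpha\beta}z^\alpha\bar z^\beta$ converges absolutely for $|z|<\rho/(16e)$. Its sum equals $G$ near $0$, as $G$ is real analytic, and hence on this whole ball by the identity theorem.

\emph{Removing the pure terms.} Each $H_k$ is bounded on $B(0,\rho)$ by a constant that may depend on $k$, so $H_k=\sum h_{\alpha\beta}z^\alpha\bar z^\beta$ with absolute convergence for $|z|<\rho/(16e)$; the coefficients depend on $k$. Let $G_k$ be the sum of the terms with $\alpha\ne0$ and $\beta\ne0$. For such a term choose $i,j$ with $\alpha_i,\beta_j\ge1$. Then $\alpha_i\beta_jh_{\alpha\beta}$ is the coefficient of $z^{\alpha-e_i}\bar z^{\beta-e_j}$ in $\partial_i\bar\partial_jH_k$, where $e_1,e_2$ are the unit multi-indices, so \eqref{eq:taylor} gives $|h_{\alpha\beta}|\le C_0(16e/\rho)^{|\alpha|+|\beta|-2}$. For $|z|<\rho/(32e)=c_1R$ it follows that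
\[
|G_k(z)|\le C_0\Bigl(\frac\rho{32e}\Bigr)^2\sum_{n\ge2}\binom{n+3}32^{-(n-2)}<\infty,
\]
uniformly in $k$. Since $H_k$ is real, $h_{00}$ is real and $h_{0\alpha}=\overline{h_{\alpha0}}$. So $H_k-G_k=\operatorname{Re}h_k$ with $h_k=h_{00}+2\sum_{\alpha\ne0}h_{\alpha0}z^\alpha$, holomorphic on $B(0,c_1R)$. Finally $w_k-\operatorname{Re}h_k=v_k+G_k$ is bounded in $L^1(B(0,c_1R))$.
\end{proof}

\subsection*{The factorization}
The event $E_d$ asks for pointwise upper bounds on both factors. Hartogs' lemma provides them from $L^1_{\mathrm{loc}}$ convergence, because the limit potentials $u_0$ and $\varphi-u_0$ are continuous.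

\begin{proposition}\label{prop:split}
Let $T_0\in\mathcal N$ with $T_0\le\omega$, $T_0\ne0$ and $T_0\ne\omega$. There are a unitary chart, numbers $a,b\in[0,1]$ with $\theta>0$, an admissible $r$, an open neighborhood $\Omega$ of $T_0$ in $\mathcal N$, and $\eta,d_0>0$ with the following property. If $P$ has degree $d\ge d_0$, $\|\psi_P\|_{L^1}<\eta$, and some effective divisor $D\le\operatorname{div}P|_O$ has $\frac1d[D]\in\Omega$, then $P\in E_d$, for this chart and these $a,b,r$.
\end{proposition}

\begin{proof}
Take the chart, $R$, $a,b$ and $u_0$ from Lemma~\ref{lem:model}; this fixes $\tau$. Since $|z|^2\le2r^2$ on $\bar\Delta_r$, we can choose $r$ admissible such that $\bar\Delta_r\subset B(0,c_1R)$ and both remainders in \eqref{eq:model} are at most $\frac\tau2r^2$ in absolute value on $\bar\Delta_r$.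

Suppose that no $\Omega,\eta,d_0$ work. Taking for $\Omega$ the ball of radius $1/k$ around $T_0$ in a metric on $\mathcal N$, and $\eta=1/k$, $d_0=k$, we find $P_k$ of degrees $d_k\to\infty$ and effective divisors $D_k\le\operatorname{div}P_k|_O$ with
\[
\tfrac1{d_k}[D_k]\to T_0,\qquad\psi_{P_k}\to0\text{ in }L^1,\qquad P_k\notin E_{d_k}.
\]
Let $F_k$ be holomorphic on $B(0,R)$ with $\operatorname{div}F_k=D_k$, and let $w_k=\frac1{d_k}\log|F_k|$, so that $dd^cw_k=\frac1{d_k}[D_k]\in\mathcal N$. The measure $\Delta w_k$ is a constant multiple of the trace of this current, and on the compact set $\{|z|\le R\}$ the trace is at most a constant times $dd^cw_k\wedge\omega$, whose mass is at most $1$. So Lemma~\ref{lem:normalize} applies. On $B'=B(0,c_1R)$, the function $F_ke^{-d_kh_k}$ has divisor $D_k$, and the psh functions $w_k-\operatorname{Re}h_k$ are bounded in $L^1(B')$. By (H1), a subsequence converges in $L^1_{\mathrm{loc}}(B')$ to a psh function $u$, and $dd^cu=\lim\frac1{d_k}[D_k]=T_0=dd^cu_0$. Hence $u-u_0=\operatorname{Re}H$ with $H$ holomorphic on $B'$. Put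
\[
f_k=F_ke^{-d_k(h_k+H)},\qquad g_k=p_k/f_k .
\]
Both are holomorphic on $B'$, the second because $\operatorname{div}f_k=D_k\le\operatorname{div}p_k$. Along the subsequence, in $L^1_{\mathrm{loc}}(B')$,
\[
\tfrac1{d_k}\log|f_k|\to u_0,\qquad\tfrac1{d_k}\log|g_k|=\psi_{P_k}+\varphi-\tfrac1{d_k}\log|f_k|\to\varphi-u_0 .
\]
The limits are continuous, and psh because $dd^cu_0=T_0\ge0$ and $dd^c(\varphi-u_0)=\omega-T_0\ge0$. By (H2) with $F=\bar\Delta_r$ and $v=u_0$, for $k$ large,
\[
\tfrac1{d_k}\log|f_k|\le u_0+\tfrac\tau2r^2\le\tfrac12(a|z_1|^2+b|z_2|^2)+\tau r^2\quad\text{on }\bar\Delta_r .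
\]
By (H2) with $v=\varphi-u_0$, also $\frac1{d_k}\log|g_k|\le\frac12(a'|z_1|^2+b'|z_2|^2)+\tau r^2$ on $\bar\Delta_r$ for $k$ large. As $p_k=f_kg_k$ on the neighborhood $B'$ of $\bar\Delta_r$, this says that $P_k\in E_{d_k}$, a contradiction.
\end{proof}

\section{The giant component}\label{sec:giant}

Proposition~\ref{prop:split} handles splittings close to one given current $T_0$, and the chart and the constants depend on $T_0$. The shape of the splitting is not known in advance, so a union bound is needed. It is finite because the possible limits of balanced splittings form a compact set.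

\begin{proposition}\label{prop:balanced}
Let $O\subset\mathbb{CP}^2$ be open and connected, $K\subset O$ compact and $\varepsilon>0$. Let $\mathcal B_d$ be the event that some effective divisor $D\le\operatorname{div}P|_O$ satisfies
\begin{equation}\label{eq:balanced}
\frac1d\int_K[D]\wedge\omega\ge\varepsilon\qquad\text{and}\qquad\frac1d\int_K\bigl([\operatorname{div}P]-[D]\bigr)\wedge\omega\ge\varepsilon .
\end{equation}
There is $c>0$ such that $\mathbb P(\mathcal B_d)\le e^{-cd^3}$ for $d$ large.
\end{proposition}

\begin{proof}
Let
\[
\mathcal T=\Bigl\{T\in\mathcal N:\ T\le\omega,\ \int_KT\wedge\omega\ge\varepsilon,\ \int_K(\omega-T)\wedge\omega\ge\varepsilon\Bigr\}.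
\]
By the first inequality in \eqref{eq:semi}, applied to $T_k$ and to $\omega-T_k$, the set $\mathcal T$ is closed in $\mathcal N$, hence compact. Its elements differ from $0$ and $\omega$. Cover $\mathcal T$ by finitely many open sets $\Omega_1,\dots,\Omega_L$ from Proposition~\ref{prop:split}, with corresponding numbers $\eta_l$ and events $E_d^{(l)}$; if $\mathcal T$ is empty, $L=0$. Let $\Omega=\bigcup_l\Omega_l$.

We claim that there are $\eta_*,d_*>0$ such that, if $d\ge d_*$, $\|\psi_P\|_{L^1}<\eta_*$ and $D\le\operatorname{div}P|_O$ satisfies \eqref{eq:balanced}, then $\frac1d[D]\in\Omega$. Otherwise there are $P_k$ of degrees $d_k\to\infty$ with $\psi_{P_k}\to0$ in $L^1$, and $D_k$ satisfying \eqref{eq:balanced} with $\frac1{d_k}[D_k]\notin\Omega$. After extraction, $\frac1{d_k}[D_k]\to T\in\mathcal N$, and $T\notin\Omega$ since $\Omega$ is open. By \eqref{eq:equi}, the positive currents $\frac1{d_k}([\operatorname{div}P_k]-[D_k])$ converge to $\omega-T$ on $O$, so $T\le\omega$. The first inequality in \eqref{eq:semi}, applied to both sequences, gives $T\in\mathcal T\subset\Omega$, a contradiction.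

Let $\eta=\min(\eta_*,\eta_1,\dots,\eta_L)$. By the claim and Proposition~\ref{prop:split}, for $d$ large,
\[
\mathcal B_d\subset\{\|\psi_P\|_{L^1}\ge\eta\}\cup E_d^{(1)}\cup\dots\cup E_d^{(L)},
\]
and Propositions~\ref{prop:potential} and~\ref{prop:factor} conclude the proof.
\end{proof}

If no group of components is balanced, a single component must be large, since small components could be collected one at a time until their total is balanced.

\begin{proof}[Proof of Theorem~\ref{thm:giant}]
Apply Proposition~\ref{prop:balanced} with $\varepsilon/3$ in place of $\varepsilon$, and let $P\notin\mathcal B_d$. Write $\operatorname{div}P|_O=\sum m_iX_i$, where the $X_i$ are the irreducible components of $Z(P)\cap O$. Put $\mu_i=\frac{m_i}d\int_K[X_i]\wedge\omega$ and $\mu=\sum\mu_i=\frac1d\int_K[\operatorname{div}P]\wedge\omega$. If $\mu<\varepsilon$, any component will do, or $X=\emptyset$ if there is none. Assume $\mu\ge\varepsilon$. For any set $S$ of indices, $D=\sum_{i\in S}m_iX_i$ is an effective divisor, by local finiteness, and $D\le\operatorname{div}P|_O$. Since \eqref{eq:balanced} fails, $\mu(S)=\sum_{i\in S}\mu_i$ satisfies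
\begin{equation}\label{eq:dicho}
\mu(S)<\varepsilon/3\qquad\text{or}\qquad\mu(S)>\mu-\varepsilon/3 .
\end{equation}
Suppose that $\mu_i<\varepsilon/3$ for all $i$. The partial sums $\mu_1+\dots+\mu_k$ tend to $\mu\ge\varepsilon$, and the first one that is at least $\varepsilon/3$ is less than $2\varepsilon/3\le\mu-\varepsilon/3$. This contradicts \eqref{eq:dicho}. So $\mu_i\ge\varepsilon/3$ for some $i$, and \eqref{eq:dicho} with $S=\{i\}$ gives $\mu-\mu_i<\varepsilon/3$. Take $X=X_i$ and $m=m_i$.
\end{proof}

\begin{remark}
Theorem~\ref{thm:giant} fails if $O$ is not connected. Let $O=O_1\cup O_2$ with $O_1,O_2$ disjoint open sets, let $K_l\subset O_l$ be closed balls of positive radius, $K=K_1\cup K_2$ and $\varepsilon=\frac12\min_l\int_{K_l}\omega^2$. By Proposition~\ref{prop:potential} and Lemma~\ref{lem:visit}, with probability tending to $1$ the curve has area greater than $\varepsilon d$ in each $K_l$, while an irreducible component, being connected, misses one of them.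
\end{remark}

\section{Reaching the boundary}\label{sec:boundary}

Let $U$ be a strictly convex body. A unitary map sends the line at infinity of its affine chart to $\{Z_0=0\}$, and convexity is preserved by affine maps, so by invariance we may assume that $U\subset\mathbb C^2=\{Z_0\ne0\}$ with the standard coordinates. Theorem~\ref{thm:giant} controls area in compact subsets of the interior of $U$, whereas $V\subset\partial U$ carries no area. The maximum principle bridges the gap: a component that enters a thin cap under $V$ can only exit upward, through $V$.

\subsection*{Caps}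
Let $V\subset\partial U$ be nonempty and open, and $q_0\in V$. Let $\ell$ be a nonconstant real-affine function on $\mathbb C^2$ with $\ell\le\ell(q_0)$ on $U$, given by a supporting hyperplane at $q_0$. The set $U\cap\{\ell=\ell(q_0)\}$ is convex, and it lies in $\partial U$, since $\ell$ has no local maximum. By strict convexity it is reduced to $\{q_0\}$. So $\ell<\ell(q_0)$ on the compact set $\partial U\setminus V$, and there is $s<\ell(q_0)$ with
\begin{equation}\label{eq:cap}
\partial U\cap\{\ell\ge s\}\subset V .
\end{equation}
The \emph{cap} $H_V=\operatorname{int}U\cap\{\ell>s\}$ is open, and it is nonempty because $q_0$ lies in the closure of $\operatorname{int}U$. Strict convexity is used only for \eqref{eq:cap}. If $q_0$ were an inner point of a segment contained in $\partial U$, every such $\ell$ would be constant on the segment, and \eqref{eq:cap} would fail for a small neighborhood $V$ of $q_0$.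

\begin{lemma}\label{lem:cap}
For every nonzero $P$, every connected component $C$ of $Z(P)\cap U$ that meets $H_V$ meets $V$.
\end{lemma}

\begin{proof}
The component $C$ is closed in the compact set $Z(P)\cap U$, hence compact. Let $\ell|_C$ attain its maximum $\ell_0$ at $q$; then $\ell_0>s$. If $q\in\partial U$, then $q\in V$ by \eqref{eq:cap}. Suppose $q\in\operatorname{int}U$, and take a nonconstant holomorphic disc $\gamma:\mathbb D\to Z(P)\cap\operatorname{int}U$ with $\gamma(0)=q$. Since $C\cup\gamma(\mathbb D)$ is connected, $\gamma(\mathbb D)\subset C$. Write $\ell=\operatorname{Re}\xi+\text{const}$ with $\xi\ne0$ complex linear. The harmonic function $\ell\circ\gamma$ has a maximum at $0$, so it is constant, and then the holomorphic function $\xi\circ\gamma$ is constant. Thus $\gamma$ is a nonconstant holomorphic map into the complex line $\Lambda=\{\xi=\xi(q)\}$. By the open mapping theorem $p$ vanishes on a nonempty open subset of $\Lambda$, so $\Lambda\subset Z(P)$. The convex set $\Lambda\cap U$ contains $q$ and lies in $Z(P)\cap U$, so it lies in $C$. The line $\Lambda$ is connected, meets $\operatorname{int}U$, and meets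 the complement of the bounded set $U$, so it contains a point of $\partial U$. At that point $\ell=\ell_0>s$, so it belongs to $C\cap V$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:crossing}]
\emph{Crossing is likely.} Let $O=\operatorname{int}U$, which is convex, hence connected. For each $i$ let $K_i\subset H_{V_i}$ be a closed ball of positive radius. Put $K=\bigcup_iK_i\subset O$ and $\varepsilon=\frac14\min_i\int_{K_i}\omega^2$. Since $\int_{\operatorname{int}K_i}\omega^2=\int_{K_i}\omega^2>2\varepsilon$, Lemma~\ref{lem:visit} gives $\eta>0$ such that $\|\psi_P\|_{L^1}<\eta$ implies $\frac1d\int_{K_i}[\operatorname{div}P]\wedge\omega>2\varepsilon$ for all $i$. By Proposition~\ref{prop:potential} and Theorem~\ref{thm:giant}, there is $c>0$ such that for $d$ large, with probability at least $1-e^{-cd^3}$, these inequalities hold and the component $X$ of Theorem~\ref{thm:giant} exists for $O,K,\varepsilon$. On this event, the positive current $\frac1d([\operatorname{div}P]-m[X])$ has mass less than $\varepsilon$ on $K_i\subset K$, so $\frac md\int_{K_i}[X]\wedge\omega>\varepsilon$, and $X$ meets $K_i\subset H_{V_i}$ for every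 $i$. Being connected, $X$ is contained in a single connected component $C$ of $Z(P)\cap U$. By Lemma~\ref{lem:cap}, $C$ meets every $V_i$.

\emph{The rate is sharp.} We bound from below the probability that the curve misses $U$ altogether, which happens when the constant term of $p$ dominates. Choose $R>0$ with $U\subset\{|z|\le R\}$, and let $\rho=(1+R^2)^{-d/2}/(2N_d)$. Suppose that $|a_{00}|\ge1$ and $|a_{ij}|\le\rho$ for all $(i,j)\ne(0,0)$. The weight of $a_{00}$ in \eqref{eq:chart} is $1$, so by the Cauchy--Schwarz inequality and the multinomial theorem, on $U$,
\[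
|p-a_{00}|\le\Bigl(\sum_{(i,j)\ne(0,0)}|a_{ij}|^2\Bigr)^{1/2}(1+R^2)^{d/2}\le\frac{\sqrt{N_d}}{2N_d}<1\le|a_{00}| .
\]
Hence $Z(P)\cap U=\emptyset$, and no component meets $V$ and $W$. We have $\mathbb P(|a_{00}|\ge1)=e^{-1}$ and $\mathbb P(|a_{ij}|\le\rho)=1-e^{-\rho^2}\ge\rho^2/2$, as $\rho\le1$. So the event has probability at least $e^{-1}(\rho^2/2)^{N_d}$. For $d\ge1$ we have $N_d\le3d^2$ and $\log(2N_d)\le\log(6d^2)\le2d$, so
\[
1+N_d\log(2/\rho^2)\le1+3d^2\bigl(\log2+d\log(1+R^2)+4d\bigr)\le Cd^3
\]
with $C=16+3\log(1+R^2)$, which depends only on $U$.
\end{proof}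

\begin{thebibliography}{9}

\bibitem{Evans}
Evans, \emph{Partial Differential Equations}, \S5.8.

\bibitem{GT}
Gilbarg and Trudinger, Theorem~2.10.

\bibitem{Hormander}
H\"ormander, \emph{The Analysis of Linear Partial Differential Operators I}, Theorem~4.1.9.

\bibitem{talk}
\emph{What does a random complex hypersurface look like?},
\texttt{http://www-fourier.ujf-grenoble.fr/\textasciitilde gayetd/CIRM-novembre-2022.pdf}

\end{thebibliography}
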